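\title{Non-integer powers of Markov $p$-functions}

\begin{abstract}
A Markov $p$-function is a function $t\mapsto\mathbb{P}\{X(t)=i\mid X(0)=i\}$, where $i$ is a state of a continuous-time Markov chain with countable state space and standard transition function. We prove that if $p$ is a Markov $p$-function and $\alpha>1$ is real, then $p^\alpha$ is a Markov $p$-function. The proof rests on an exact formula, with non-negative terms, for the canonical measure of $p^\alpha$; the non-negativity comes from the convexity of $r\mapsto r^\alpha$, applied to the ratio of two solutions of a renewal equation. Combined with Kingman's description of the canonical measures of Markov $p$-functions, of which we give a complete proof, the formula yields the result. No exponent in $(0,1)$ has the same property, even for finite chains.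
\end{abstract}

\section{The question and the answer}

A \emph{regenerative phenomenon} is a random process $Z=(Z(t),\ t>0)$ with values $0$ and $1$ such that, whenever $0=t_0<t_1<\dots<t_n$,
\[
\mathbb{P}\{Z(t_1)=Z(t_2)=\dots=Z(t_n)=1\}=\prod_{r=1}^{n}p(t_r-t_{r-1})
\]
for some function $p$ on $(0,\infty)$, the \emph{$p$-function} of $Z$. If $Z(t)=1$ is read as the occurrence of an event at time $t$, the formula says that after each occurrence everything starts afresh, and $p(t)$ is the probability of an occurrence a time $t$ later. A $p$-function is \emph{standard} if $p(t)\to1$ as $t\downarrow0$. In discrete time the definition is the same, with integers $t_r$.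

The main source of examples is the theory of Markov chains. Let $X$ be a continuous-time Markov chain on a countable set with a standard transition function $(p_{jk})$, and let $i$ be a state. If $X(0)=i$, then $Z(t)=\mathbf 1\{X(t)=i\}$ is a regenerative phenomenon with standard $p$-function
\[
p(t)=p_{ii}(t)=\mathbb{P}\{X(t)=i\mid X(0)=i\}.
\]
Such a function is called a \emph{Markov $p$-function}.

If two independent regenerative phenomena are observed together, their simultaneous occurrence is again a regenerative phenomenon, and its $p$-function is the product of the two. So the positive integer powers of a $p$-function are $p$-functions; and those of a Markov $p$-function are Markov $p$-functions, since one can run $n$ independent copies of the chain and watch the state $(i,\dots,i)$. For a non-integer exponent $\alpha>1$ there is nothing to run. Nevertheless it is known (1995) that $p^\alpha$ is a $p$-function whenever $\alpha>1$ is real and $p$ is a discrete-time or a standard continuous-time $p$-function. Whether the class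 of \emph{Markov} $p$-functions is closed under non-integer powers was posed as an open question in \cite{NI}. The answer is yes.

\begin{theorem}\label{thm:main}
If $p$ is a Markov $p$-function and $\alpha>1$ is real, then $p^\alpha$ is a Markov $p$-function.
\end{theorem}

It is not evident from examples which answer to expect. Take the chain on two states that jumps from each state to the other at rate $q>0$. Then $p(t)=\frac12(1+e^{-2qt})$ and
\[
p(t)^\alpha=\sum_{k\ge0}c_ke^{-2qkt},\qquad c_k=2^{-\alpha}\binom\alpha k,\qquad \sum_k|c_k|<\infty .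
\]
If $\alpha$ is not an integer, all $c_k$ are non-zero, so the Laplace transform $\sum_kc_k/(\theta+2qk)$ of $p^\alpha$ has infinitely many poles. For a finite chain the Laplace transform of $p_{ii}$ is a rational function. So no finite chain realizes $p^\alpha$, although two states suffice for $p$. Moreover $c_k<0$ for $k=\lfloor\alpha\rfloor+2$, so the simple positive structure of $p$ as a mixture of exponentials is destroyed. Something else must produce a chain.

What produces it is convexity. A standard $p$-function is encoded by its \emph{canonical measure} $\mu$, which describes the durations of the periods without occurrences. By a theorem of Kingman, $p$ is Markov if and only if $\mu$ has on $(0,\infty)$ a density that either vanishes identically or is lower semicontinuous, positive and not too small at infinity (Theorem~\ref{thm:kingman}). We express the canonical measure $\mu_\alpha$ of $p^\alpha$ as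
\[
\mu_\alpha(dt)=\alpha\,p(t)^{\alpha-1}\mu(dt)+\beta(t)\,dt
\]
with an explicit $\beta\ge0$ (Theorem~\ref{thm:formula}), and read off the three properties. Section~\ref{sec:canon} states these theorems and deduces Theorem~\ref{thm:main} from them. Section~\ref{sec:discrete} shows the origin of $\beta\ge0$ in discrete time, where no analysis is needed. Sections~\ref{sec:finite} and~\ref{sec:general} prove the formula, first for finite absolutely continuous $\mu$, then in general. Sections~\ref{sec:nec} and~\ref{sec:suf} prove Kingman's theorem, and Section~\ref{sec:sharp} shows that exponents in $(0,1)$ fail and that the constant $\alpha$ in the formula is best possible.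

\section{Canonical measures, and how the theorem follows}\label{sec:canon}

\subsection*{Conventions and standard facts}

The Laplace transform of a function or measure $g$ is written $\hat g(\theta)$, $\theta>0$. Convolutions are on the half-line: $(g*h)(t)=\int_0^tg(t-x)h(x)\,dx$, and $(g*\nu)(t)=\int_{(0,t]}g(t-x)\,\nu(dx)$ for a measure $\nu$ on $(0,\infty)$. A $p$-function is extended by $p(0)=1$ and $p(x)=0$ for $x<0$. We write $x\wedge1=\min(x,1)$ and $e^{-\infty}=0$; l.s.c.\ stands for lower semicontinuous.

A \emph{standard transition function} on a countable set $S$ is a family of functions $p_{jk}\ge0$ on $(0,\infty)$ with $\sum_kp_{jk}(t)\le1$, $p_{jk}(s+t)=\sum_lp_{jl}(s)p_{lk}(t)$ (Chapman--Kolmogorov) and $p_{jk}(t)\to\delta_{jk}$ as $t\downarrow0$. It may be assumed stochastic: send the missing mass to an added absorbing state.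

We use the following facts.

\smallskip
\noindent\textbf{(K)} (Kingman \cite{K64,K72}.) Standard $p$-functions are continuous, and
\begin{equation}\label{eq:K}
\frac1{\hat p(\theta)}=\theta+\int_{(0,\infty]}(1-e^{-\theta x})\,\mu(dx)\qquad(\theta>0)
\end{equation}
defines a bijection between standard $p$-functions $p$ and measures $\mu$ on $(0,\infty]$ with $\int(1-e^{-x})\mu(dx)<\infty$. The measure $\mu$ is the \emph{canonical measure} of $p$.

\smallskip
\noindent\textbf{(B)} Bernstein's theorem: a completely monotone function on $(0,\infty)$ is the Laplace transform of a measure on $[0,\infty)$. Also, one- and two-dimensional Laplace transforms determine measures uniquely.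

\smallskip
\noindent\textbf{(LD)} L\'evy's dichotomy (Austin, Ornstein; see \cite[Ch.~II]{Chung}): for a standard transition function, each $p_{jk}$ is either identically $0$ or strictly positive on $(0,\infty)$.
\smallskip

By uniqueness of Laplace transforms, a continuous bounded function whose transform satisfies \eqref{eq:K} for some such $\mu$ is the standard $p$-function with canonical measure $\mu$. If $\mu$ has finite mass $q>0$, then \eqref{eq:K} reads $\hat p=\frac1{\theta+q}+\frac q{\theta+q}\cdot\frac{\hat\mu}{q}\,\hat p$: the phenomenon persists for an exponential time of rate $q$, is then absent for a time with law $\mu/q$, and so on. In general $\mu$ may be thought of as the intensity of the lengths of the periods of absence.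

Put $\bar\mu(x)=\mu(x,\infty]$. Since $1-e^{-\theta x}=\int_0^x\theta e^{-\theta s}ds$, the integral in \eqref{eq:K} is $\theta\,\hat{\bar\mu}(\theta)$, so \eqref{eq:K} is equivalent to
\begin{equation}\label{eq:volt}
p+p*\bar\mu=1
\end{equation}
(both sides are continuous, because $\bar\mu$ is locally integrable on $[0,\infty)$). As $0\le p\le1$, it follows that
\begin{equation}\label{eq:small}
1-p(t)\le\int_0^t\bar\mu(x)\,dx=\int_{(0,\infty]}\min(x,t)\,\mu(dx).
\end{equation}
Finally $p(s+t)\ge p(s)p(t)$ by definition. Since $p(t)\ge p(t/n)^n$ and $p(0+)=1$, $p$ is positive; and $p(t)\ge p(1)^{\lfloor t\rfloor}\min_{[0,1]}p$ gives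
\begin{equation}\label{eq:explow}
p(t)\ge ce^{-\lambda t}\quad(t\ge0)\qquad\text{for some }c,\lambda>0.
\end{equation}

\subsection*{The two theorems}

\begin{theorem}[Kingman's description of Markov $p$-functions]\label{thm:kingman}
A standard $p$-function with canonical measure $\mu$ is a Markov $p$-function if and only if $\mu(dx)=h(x)\,dx$ on $(0,\infty)$, where either $h\equiv0$, or $h:(0,\infty)\to(0,\infty]$ is l.s.c., positive everywhere, and satisfies $\inf_{x\ge1}e^{\lambda x}h(x)>0$ for some $\lambda\ge0$.
\end{theorem}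

No condition is imposed on $\mu\{\infty\}$, or on the size of $h$ beyond $\int h(x)(x\wedge1)\,dx<\infty$. In particular $\int h$ may be infinite; the corresponding state is then instantaneous.

For $\alpha>1$, $r\ge0$, $r_0>0$ let
\[
D(r,r_0)=r^\alpha-r_0^\alpha-\alpha r_0^{\alpha-1}(r-r_0)\ \ge\ 0 .
\]
This is the height at $r$ of the convex function $r\mapsto r^\alpha$ above its tangent at $r_0$.

\begin{theorem}\label{thm:formula}
Let $p$ be a standard $p$-function with canonical measure $\mu$, and let $\alpha>1$. Then $p^\alpha$ is a standard $p$-function, and its canonical measure $\mu_\alpha$ satisfies on $(0,\infty)$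
\[
\mu_\alpha(dt)=\alpha\,p(t)^{\alpha-1}\mu(dt)+\beta(t)\,dt,
\]
where
\begin{equation}\label{eq:beta}
\beta(t)=p(t)^{\alpha-1}\!\int_{(0,t)}\!\int_{(0,t)}p(t-x)\,D\Big(\frac{p(t-x-y)}{p(t-x)},\frac{p(t-y)}{p(t)}\Big)\,\mu(dx)\,\mu_\alpha(dy)\ \ge\ 0 .
\end{equation}
\end{theorem}

The formula is implicit, since $\mu_\alpha$ appears on both sides. This does no harm: $\beta(t)$ involves $\mu_\alpha$ only on $(0,t)$, and we shall use only the sign and the regularity of $\beta$. The value $\beta(t)=\infty$ is allowed, but it occurs only on a null set, because $\mu_\alpha$ is finite on compact subsets of $(0,\infty)$.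

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:kingman} and~\ref{thm:formula}]
Let $p$ be a Markov $p$-function with canonical measure $\mu$. By Theorem~\ref{thm:kingman}, $\mu=h\,dx$ on $(0,\infty)$. If $h\equiv0$, then $p(t)=e^{-\mu\{\infty\}t}$ and $p(t)^\alpha=e^{-\alpha\mu\{\infty\}t}$, which is Markov (a state left for an absorbing state at rate $\alpha\mu\{\infty\}$). Otherwise $h$ is positive, l.s.c., and $h(x)\ge c_1e^{-\lambda_1x}$ for $x\ge1$ with some $c_1>0$, $\lambda_1\ge0$. By Theorem~\ref{thm:formula}, $p^\alpha$ is a standard $p$-function whose canonical measure has on $(0,\infty)$ the density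
\[
h_\alpha(t)=\alpha\,p(t)^{\alpha-1}h(t)+\beta(t),\qquad \beta\ge0 .
\]
We check that $h_\alpha$ has the properties required in Theorem~\ref{thm:kingman}.

\emph{Positivity and exponential bound.} We have $h_\alpha\ge\alpha p^{\alpha-1}h>0$ everywhere. With $c,\lambda$ from \eqref{eq:explow}, $h_\alpha(t)\ge\alpha c^{\alpha-1}c_1e^{-((\alpha-1)\lambda+\lambda_1)t}$ for $t\ge1$.

\emph{Lower semicontinuity.} The function $p^{\alpha-1}$ is continuous and positive, so $p^{\alpha-1}h$ is l.s.c. For $\beta$, let $t_n\to t>0$. Let $(x,y)\in(0,t)^2$ with $x+y\ne t$. Then $x,y<t_n$ for all large $n$, and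
\[
p(t_n)^{\alpha-1}p(t_n-x)\,D\Big(\tfrac{p(t_n-x-y)}{p(t_n-x)},\tfrac{p(t_n-y)}{p(t_n)}\Big)\longrightarrow p(t)^{\alpha-1}p(t-x)\,D\Big(\tfrac{p(t-x-y)}{p(t-x)},\tfrac{p(t-y)}{p(t)}\Big),
\]
because $p$, extended by $0$ to the negative half-line, is continuous except at $0$, and $D$ is continuous. The exceptional set $\{x+y=t\}$ is $\mu\otimes\mu_\alpha$-null, since $\mu$ has no atoms in $(0,\infty)$. As the integrands are non-negative, Fatou's lemma on $(0,t)^2$ gives $\liminf_n\beta(t_n)\ge\beta(t)$.

Hence $h_\alpha$ is l.s.c., and by the sufficiency part of Theorem~\ref{thm:kingman} $p^\alpha$ is a Markov $p$-function.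
\end{proof}

So both directions of Theorem~\ref{thm:kingman} are needed, and the convexity of $r\mapsto r^\alpha$ enters through $D\ge0$. The next theorem shows that the results are sharp; it is proved in Section~\ref{sec:sharp}.

\begin{theorem}\label{thm:sharp}
\textup{(a)} For each $\alpha\in(0,1)$ there is a Markov $p$-function $p$, coming from a finite cyclic chain, such that $p^\alpha$ is not a $p$-function. Hence the set of $\alpha\ge0$ for which $p^\alpha$ is a Markov $p$-function for every Markov $p$-function $p$ is exactly $\{0\}\cup[1,\infty)$.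

\textup{(b)} For every standard $p$-function and every $\alpha>1$, $\mu_\alpha\ge\alpha p^{\alpha-1}\mu$ on $(0,\infty)$, and the Lebesgue-singular parts of the two sides coincide. The constant $\alpha$ is best possible, even for Markov $p$-functions.
\end{theorem}

\section{The idea in discrete time}\label{sec:discrete}

This section is motivation; nothing in it is used later. In discrete time a $p$-function is a \emph{renewal sequence}: if $f_x\ge0$ is the probability that the first occurrence is at time $x$, and $u_n$ is the probability of an occurrence at time $n$, then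
\begin{equation}\label{eq:ren}
u_0=1,\qquad u_n=\sum_{x=1}^nf_xu_{n-x}\quad(n\ge1).
\end{equation}
Let $\alpha>1$, suppose that $u_n>0$ for all $n$, and define $k_1,k_2,\dots$ by $u_n^\alpha=\sum_{y=1}^nk_yu_{n-y}^\alpha$, $n\ge1$. If $u^\alpha$ is to be a renewal sequence, then the $k_n$ must be non-negative. The first values are
\[
k_1=u_1^\alpha,\qquad k_2=u_2^\alpha-u_1^{2\alpha},\qquad k_3=u_3^\alpha-2(u_1u_2)^\alpha+(u_1^3)^\alpha .
\]
Since $u_2=f_2+u_1^2$, $k_2\ge0$ is evident, but $k_3\ge0$ is not. Put $A=u_1u_2$ and $B=u_1^3\le A$. By \eqref{eq:ren}, $u_3=f_3+f_2u_1+f_1u_2=f_3+2A-B$, so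
\[
k_3\ \ge\ (2A-B)^\alpha-2A^\alpha+B^\alpha\ \ge\ 0,
\]
because $A$ is the midpoint of $2A-B$ and $B$, and $r\mapsto r^\alpha$ is convex. The following computation finds the same convexity for every $n$.

\begin{proposition}\label{prop:discrete}
In the situation above, with $u_m=0$ for $m<0$,
\[
k_n=u_n^{\alpha-1}\Big\{f_n+\sum_{y=1}^{n-1}k_y\sum_{x=1}^nf_xu_{n-x}\,D\Big(\frac{u_{n-x-y}}{u_{n-x}},\frac{u_{n-y}}{u_n}\Big)\Big\}\qquad(n\ge1).
\]
In particular, by induction, $k_n\ge0$ for all $n$.
\end{proposition}

\begin{proof}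
For a function $g$ on $\{0,1,2,\dots\}$ let $(Lg)(n)=g(n)-\sum_{x=1}^nf_xg(n-x)$. By \eqref{eq:ren}, $Lu=\mathbf1_{\{0\}}$. For $y\ge1$ consider
\[
g_y(n)=u_n\Big(\frac{u_{n-y}}{u_n}\Big)^\alpha=u_n^{1-\alpha}u_{n-y}^\alpha ,
\]
which vanishes for $n<y$. We compute $\sum_yk_y\,Lg_y$ in two ways.

First, $\sum_{y}k_yg_y(n)=u_n^{1-\alpha}u_n^\alpha=u_n$ for $n\ge1$, and it is $0$ for $n=0$. So $\sum_yk_yg_y=u-\mathbf1_{\{0\}}$, and for $n\ge1$ we get $\sum_yk_y(Lg_y)(n)=-(L\mathbf1_{\{0\}})(n)=f_n$.

Secondly, $(Lg_y)(n)=0$ for $n<y$ and $(Lg_n)(n)=g_n(n)=u_n^{1-\alpha}$. Let $n>y$ and put $r_x=u_{n-x-y}/u_{n-x}$, $0\le x\le n$. The weights $f_xu_{n-x}$, $1\le x\le n$, have sum $u_n$, and $\sum_xf_xu_{n-x}r_x=\sum_xf_xu_{n-x-y}=u_{n-y}=u_nr_0$. So $r_0$ is the mean of the $r_x$ for the weights $f_xu_{n-x}/u_n$, and the linear part of $D(r_x,r_0)$ averages to zero: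
\[
-(Lg_y)(n)=\sum_{x=1}^nf_xu_{n-x}r_x^\alpha-u_nr_0^\alpha=\sum_{x=1}^nf_xu_{n-x}\,D(r_x,r_0).
\]
Comparing the two computations, $f_n=k_nu_n^{1-\alpha}-\sum_{y<n}k_y\sum_xf_xu_{n-x}D(r_x,r_0)$.
\end{proof}

The principle is this. Both $u_n$ and $u_{n-y}$ solve the renewal equation $Lg=0$ at $n>y$, and if a positive solution is multiplied by a convex function of the ratio of another solution to it, the product is a subsolution. The same principle works in continuous time. There the leading coefficient is $\alpha$ instead of $1$. This is because in a fine discretization, where $u_1$ and $k_1$ are close to $1$, the term $y=1$, $x=n$ contributes about $f_nD(0,1)=(\alpha-1)f_n$.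

\section{The formula for finite absolutely continuous measures}\label{sec:finite}

\begin{proposition}\label{prop:finite}
Theorem~\ref{thm:formula} holds if $\mu=h\,dx+\kappa\delta_\infty$ with $0\le h\in L^1(0,\infty)$ and $0\le\kappa<\infty$. In this case $\mu_\alpha=k\,dx$ on $(0,\infty)$, where $k\ge0$ and
\begin{equation}\label{eq:k}
k(t)=\alpha\,p(t)^{\alpha-1}h(t)+\int_0^tk(y)\,b(t,y)\,dy\quad\text{a.e.},
\end{equation}
\[
b(t,y)=p(t)^{\alpha-1}\int_0^th(x)\,p(t-x)\,D\Big(\frac{p(t-x-y)}{p(t-x)},\frac{p(t-y)}{p(t)}\Big)dx\ \ge\ 0\qquad(0<y<t),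
\]
and $b$ is bounded on $\{0<y<t\le T\}$ for every $T<\infty$.
\end{proposition}

We recall a fact on Volterra equations. If $b$ is measurable and bounded in modulus by $M$ on $\{0<y<t\le T\}$ and $g\in L^1(0,T)$, then $k(t)=g(t)+\int_0^tk(y)b(t,y)\,dy$ has exactly one solution $k\in L^1(0,T)$, namely the sum of the Neumann series $\sum_nB^ng$, where $(Bg)(t)=\int_0^tg(y)b(t,y)\,dy$. The series converges since $|B^ng(t)|\le M^n\|g\|_{L^1}t^{n-1}/(n-1)!$ for $n\ge1$. In particular $k\ge0$ if $g,b\ge0$.

\begin{proof}
Let $q=\int h+\kappa$. The integral in \eqref{eq:K} is $q-\hat h(\theta)$, so $\hat p\,(\theta+q-\hat h)=1$. That is, $p=1+\int_0^\cdot(-qp+h*p)$, and as $h*p$ is continuous and $0\le h*p\le q$,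
\begin{equation}\label{eq:pprime}
p\in C^1[0,\infty),\qquad p'=-qp+h*p,\qquad|p'|\le q .
\end{equation}
Let $Lg=g'+qg-h*g$, wherever the derivative exists, so that $Lp=0$. Since $p=1+\int_0^\cdot p'$, the function $h*p$ is locally absolutely continuous with $(h*p)'=h+h*p'$ a.e., and hence
\begin{equation}\label{eq:Lhp}
L(h*p)=h+h*(p'+qp-h*p)=h\quad\text{a.e.}
\end{equation}
The function $b$ is bounded on $\{0<y<t\le T\}$: as $p$ is bounded below by a positive constant on $[0,T]$, the arguments of $D$ stay in a compact subset of $[0,\infty)\times(0,\infty)$, and $\int h<\infty$.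

\emph{Step 1: the candidate $k$.} Put
\[
v=p^\alpha,\qquad w=p^{1-\alpha},\qquad \ell=v'+\alpha qv=\alpha p^{\alpha-1}(p'+qp)=\alpha p^{\alpha-1}(h*p).
\]
If $v$ is a $p$-function with canonical density $k$ and total mass $\alpha q$, then \eqref{eq:pprime} for $v$ says $\ell=k*v$. We therefore solve $\ell=k*v$ for $k$. The function $\ell$ is locally absolutely continuous with $\ell(0)=0$, and $v'$ is bounded. Let $k\in L^1_{\rm loc}[0,\infty)$ be the solution of $k+k*v'=\ell'$. Integrating, and using $v=1+\int_0^\cdot v'$, we obtain $k*v=\ell$. It remains to show that $k\ge0$ and that $k$ is the canonical density of $v$.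

\emph{Step 2: a convex function of a ratio of solutions.} Write $\Phi(r)=r^\alpha$. For $y>0$ put
\[
f_y(t)=p(t)\,\Phi\Big(\frac{p(t-y)}{p(t)}\Big)=w(t)\,v(t-y)\quad(t\ge y),\qquad f_y(t)=0\quad(t<y).
\]
We claim that
\begin{equation}\label{eq:Lfy}
(Lf_y)(t)=-w(t)\,b(t,y)\qquad(t>y).
\end{equation}
Fix $y$ and put $p_y(t)=p(t-y)$, $r=p_y/p$. For $t>y$ both $p$ and $p_y$ satisfy $g'=-qg+h*g$. As $p\,r'=p_y'-rp'$,
\begin{align*}
f_y'&=\Phi(r)\,p'+\Phi'(r)\,(p_y'-rp')\\
&=\Phi(r)\,(-qp+h*p)+\Phi'(r)\,\big(-qp_y+rqp+h*p_y-r\,(h*p)\big)\\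
&=-qf_y+\Phi(r)\,(h*p)+\Phi'(r)\,\big(h*p_y-r\,(h*p)\big),
\end{align*}
since $p_y=rp$. With $r_x=p(t-x-y)/p(t-x)$, $0\le x\le t$ (so $r_0=r(t)$), we have
\[
(h*p_y)(t)=\int_0^th(x)p(t-x)\,r_x\,dx,\qquad(h*f_y)(t)=\int_0^th(x)p(t-x)\,\Phi(r_x)\,dx,
\]
because $r_x=\Phi(r_x)=0$ for $x>t-y$. Therefore
\[
(Lf_y)(t)=-\int_0^th(x)\,p(t-x)\big[\Phi(r_x)-\Phi(r_0)-\Phi'(r_0)(r_x-r_0)\big]dx .
\]
The bracket is $D(r_x,r_0)$, and $w=p^{1-\alpha}$; this is \eqref{eq:Lfy}.

\emph{Step 3: integration over $y$.} By Step 1, $w\ell=w\,(k*v)$, that is, $(w\ell)(t)=\int_0^tk(y)f_y(t)\,dy$. Here $(k*v)'=\ell'=k+k*v'$ a.e., so the product rule gives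
\[
(w\ell)'(t)=w(t)k(t)+\int_0^tk(y)f_y'(t)\,dy\quad\text{a.e.},
\]
and Fubini's theorem gives $(h*(w\ell))(t)=\int_0^tk(y)\,(h*f_y)(t)\,dy$. Hence, by \eqref{eq:Lfy},
\[
L(w\ell)(t)=w(t)k(t)+\int_0^tk(y)(Lf_y)(t)\,dy=w(t)\Big[k(t)-\int_0^tk(y)b(t,y)\,dy\Big]\quad\text{a.e.}
\]
On the other hand $w\ell=\alpha\,h*p$, so $L(w\ell)=\alpha h$ by \eqref{eq:Lhp}. Dividing by $w$ we get \eqref{eq:k}. As $b\ge0$ and $h\ge0$, the Neumann series for \eqref{eq:k} shows $k\ge0$ a.e.

\emph{Step 4: conclusion.} We have $v'=-\alpha qv+k*v$ with $0<v\le1$, $v'$ bounded and $k\ge0$. Taking transforms, $\hat k\,\hat v=(\theta+\alpha q)\hat v-1$, that is,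
\[
\hat k(\theta)=\theta+\alpha q-\frac1{\hat v(\theta)}\le\theta+\alpha q .
\]
Letting $\theta\downarrow0$, $\int k\le\alpha q$. Hence $1/\hat v=\theta+(\alpha q-\int k)+\int(1-e^{-\theta x})k(x)\,dx$. By (K) and the continuity of $v$, $v=p^\alpha$ is the standard $p$-function with canonical measure $k\,dx+(\alpha q-\int k)\,\delta_\infty$. Since $\int_0^tk(y)b(t,y)\,dy$ is the $\beta(t)$ of \eqref{eq:beta}, \eqref{eq:k} is the formula of Theorem~\ref{thm:formula}.
\end{proof}

\section{The formula in general}\label{sec:general}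

Even for Theorem~\ref{thm:main} the finite case is not enough, since the density of a Markov $p$-function may be non-integrable at $0$. Then $p$ is not differentiable at $0$, the operator $L$ of Section~\ref{sec:finite} is not available, and the double integral in \eqref{eq:beta} is singular: near $0$, $\mu$ and $\mu_\alpha$ integrate $x$, but in general not $1$. We approximate $\mu$ by finite measures $\mu_m$. The difficulty is to show that no mass of the double integrals escapes to $x=0$ or $y=0$, and the key is a bound of order $xy$ for the integrand, averaged over $t$.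

\subsection*{A stability lemma}

\begin{lemma}\label{lem:stab}
Let $v_m$ be standard $p$-functions with canonical measures $\nu_m$. Let $v_m\to v$ pointwise, where $v$ is continuous and $v(0+)=1$. Then $v$ is a standard $p$-function. If $\nu$ is its canonical measure, then $\nu_m\to\nu$ vaguely on $(0,\infty)$, and for every $T<\infty$
\[
\sup_m\int_{(0,T]}y\,\nu_m(dy)<\infty,\qquad \lim_{\varepsilon\downarrow0}\limsup_{m\to\infty}\int_{(0,\varepsilon)}y\,\nu_m(dy)=0 .
\]
\end{lemma}

\begin{proof}
By dominated convergence $\hat v_m\to\hat v>0$. Let $\lambda_m(dx)=(1-e^{-x})\nu_m(dx)$, a measure on the compact space $[0,\infty]$. Its mass is $1/\hat v_m(1)-1$, which is bounded in $m$. With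
\[
\phi_\theta(x)=\frac{1-e^{-\theta x}}{1-e^{-x}},\qquad\phi_\theta(0)=\theta,\quad\phi_\theta(\infty)=1,
\]
a continuous function on $[0,\infty]$, we have $1/\hat v_m(\theta)=\theta+\int\phi_\theta\,d\lambda_m$. Along a subsequence $\lambda_m\to\lambda$ weakly, and then
\[
\frac1{\hat v(\theta)}=\theta+\theta\lambda\{0\}+\int_{(0,\infty]}\phi_\theta\,d\lambda .
\]
Divide by $\theta$ and let $\theta\to\infty$. The left side tends to $1$, since $v(0+)=1$ implies $\theta\hat v(\theta)\to1$. For $\theta\ge1$ we have $0\le\phi_\theta/\theta\le1$, because $(1-z)^\theta\ge1-\theta z$ for $0\le z\le1$, and $\phi_\theta/\theta\to0$ on $(0,\infty]$. So $1=1+\lambda\{0\}$, that is, $\lambda\{0\}=0$. By (K) and the continuity of $v$, $v$ is a standard $p$-function with canonical measure $\nu(dx)=(1-e^{-x})^{-1}\lambda(dx)$ on $(0,\infty]$. As $\nu$ is unique, the whole sequence $\lambda_m$ converges weakly to $\lambda$, and $\nu_m\to\nu$ vaguely. Finally $y\le C_T(1-e^{-y})$ on $(0,T]$, so the first supremum is at most $C_T\sup_m\lambda_m[0,\infty]$,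 and for $\varepsilon\le T$ the $\limsup$ in the second claim is at most $C_T\limsup_m\lambda_m[0,\varepsilon]\le C_T\lambda[0,\varepsilon]$, which tends to $C_T\lambda\{0\}=0$ as $\varepsilon\downarrow0$.
\end{proof}

\subsection*{Approximation and uniform estimates}

Let $p$ be a standard $p$-function with canonical measure $\mu$. On $(0,\infty)$ let $\mu_m$ be the convolution of $\mu|_{(1/m,\infty)}$ with the uniform law on $(0,1/m)$, and put $\mu_m\{\infty\}=\mu\{\infty\}$. Then $\mu_m$ is finite and has a density on $(0,\infty)$. Let $p_m$ be its $p$-function; Proposition~\ref{prop:finite} applies to it. A point $x>1/m$ is moved to a point of $(x,2x)$. Hence, for all $\rho,c,\varepsilon>0$,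
\begin{equation}\label{eq:mum}
\int\min(c,\rho x)\,\mu_m(dx)\le2\int\min(c,\rho x)\,\mu(dx),\qquad\int_{(0,\varepsilon)}x\,\mu_m(dx)\le2\int_{(0,\varepsilon)}x\,\mu(dx).
\end{equation}
Also $\int g\,d\mu_m\to\int g\,d\mu$ for continuous $g$ on $(0,\infty]$ with $|g|\le C(x\wedge1)$, by dominated convergence. So $\mu_m\to\mu$ vaguely on $(0,\infty)$, and $\hat p_m\to\hat p$.

Fix $0<a<T<\infty$. From now on $C$ denotes constants, varying from line to line, that may depend on $a,T,\alpha,\mu$ but not on $m$.

\emph{(i) Lower bound.} By \eqref{eq:small} and \eqref{eq:mum},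
\begin{equation}\label{eq:nearzero}
1-p_m(t)\le2\int\min(x,t)\,\mu(dx)\to0\quad(t\downarrow0),
\end{equation}
uniformly in $m$. So there is $\delta>0$ with $p_m\ge\frac12$ on $[0,\delta]$ for all $m$. With $p_m(s+t)\ge p_m(s)p_m(t)$ it follows that there is $\pi>0$ such that $p_m\ge\pi$ and $p\ge\pi$ on $[0,T]$ for all $m$.

\emph{(ii) Bounds for differences of $p_m$.} Let $\psi_m(\theta)=\theta+\int_{(0,\infty]}(1-e^{-\theta x})\mu_m(dx)$ for $\operatorname{Re}\theta>0$. This is analytic, and $\hat p_m=1/\psi_m$ there. Let $\theta=1+i\omega$. Then $\operatorname{Re}\psi_m(\theta)\ge1$. Since $|1-e^{-z}|\le\min(2,|z|)$ for $\operatorname{Re}z\ge0$,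
\[
|\psi_m(\theta)-\theta|\le\int\min(2,|\theta|x)\,\mu_m(dx)\le2\int\min(2,|\theta|x)\,\mu(dx)=o(|\theta|)\quad(|\omega|\to\infty)
\]
uniformly in $m$, by dominated convergence with dominating function $\min(2,x)$ after division by $|\theta|$. So $|\psi_m(\theta)|\ge\frac12|\theta|$ if $|\omega|$ is large, and with $|\psi_m|\ge1$ for the other $\omega$ we get
\[
|\psi_m(1+i\omega)|\ge C^{-1}|1+i\omega| .
\]
Moreover, as $xe^{-x}\le x\wedge1$, $|\psi_m'(1+i\omega)|\le1+\int_{(0,\infty)}xe^{-x}\mu_m(dx)\le C$.

The function $te^{-t}p_m(t)\mathbf1_{t>0}$ has Fourier transform $\psi_m'/\psi_m^2$ (evaluated at $1+i\omega$), of modulus at most $C/(1+\omega^2)$. So it lies in the Sobolev space $H^1(\mathbb R)$, with norm at most $C$. Multiplying by $t^{-1}e^t$, which is smooth on $[a/2,T]$, we get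
\begin{equation}\label{eq:sob}
\|p_m'\|_{L^2(a/2,T)}\le C .
\end{equation}
Near $0$ we have a weaker bound, which takes account of the jump of $p_m$ at $0$. The function $e_m(t)=e^{-t}p_m(t)$ (zero for $t<0$) has Fourier transform $1/\psi_m$, so by Plancherel
\[
\int_{\mathbb R}|e_m(t)-e_m(t-y)|^2dt\le C\int_{\mathbb R}\frac{\min(4,\omega^2y^2)}{\omega^2}\,d\omega=C'y .
\]
Since $p_m(t)-p_m(t-y)=e^t[e_m(t)-e_m(t-y)]+(e^t-e^{t-y})e_m(t-y)$ and $0\le e_m\le1$,
\begin{equation}\label{eq:half}
\int_0^T|p_m(t)-p_m(t-y)|^2\,dt\le C(y+y^2)\le Cy\qquad(0<y\le T).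
\end{equation}

\emph{(iii) $p_m\to p$ uniformly on $[0,T]$.} By \eqref{eq:sob} and the Cauchy--Schwarz inequality, $|p_m(s)-p_m(t)|\le C|s-t|^{1/2}$ on $[a/2,T]$. As $a,T$ are arbitrary, the $p_m$ are equicontinuous on compact subsets of $(0,\infty)$. A locally uniform subsequential limit is continuous with transform $\lim\hat p_m=\hat p$, hence equals $p$. By the Arzel\`a--Ascoli theorem $p_m\to p$ locally uniformly on $(0,\infty)$; near $0$ use \eqref{eq:nearzero} and $p(0+)=1$.

By Proposition~\ref{prop:finite}, $v_m=p_m^\alpha$ is a standard $p$-function; let $\nu_m$ be its canonical measure. By (iii) and Lemma~\ref{lem:stab}, $p^\alpha$ is a standard $p$-function, and $\nu_m\to\nu:=\mu_\alpha$ in the sense of that lemma.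

\subsection*{The integrand, averaged over $t$}

Let $\chi\ge0$ be continuous on $(0,\infty)$ and zero outside $[a,T]$; in particular $\chi(T)=0$. For $x,y>0$ put
\[
H_m(x,y)=\int_{\max(x,y)}^\infty\chi(t)\,p_m(t)^{\alpha-1}p_m(t-x)\,D\Big(\frac{p_m(t-x-y)}{p_m(t-x)},\frac{p_m(t-y)}{p_m(t)}\Big)\,dt,
\]
and let $H$ be the same with $p$ for $p_m$. These functions vanish if $x\ge T$ or $y\ge T$. By Proposition~\ref{prop:finite} and Tonelli's theorem,
\begin{equation}\label{eq:test}
\int\chi\,d\nu_m=\alpha\int\chi\,p_m^{\alpha-1}d\mu_m+\iint H_m(x,y)\,\mu_m(dx)\,\nu_m(dy).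
\end{equation}
In what follows $C$ may also depend on $\chi$.

\begin{lemma}\label{lem:H}
$H_m(x,y)\le Cxy$ for all $x,y>0$ and all $m$. Moreover $H$ is continuous on $(0,\infty)^2$, $H_m\to H$ uniformly on compact subsets of $(0,\infty)^2$, and $H(x,y)\le Cxy$.
\end{lemma}

\begin{proof}
\emph{The bound.} Let $x,y<T$ and $\max(a,x,y)<t\le T$. The arguments $r,r_0$ of $D$ satisfy $0\le r\le1/\pi$ and $\pi\le r_0\le1/\pi$. There $D(r,r_0)\le C(r-r_0)^2$: if $r\ge r_0/2$ this is Taylor's formula, and if $r<r_0/2$, then $|r-r_0|\ge\pi/2$ while $D$ is bounded. Furthermore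
\[
r-r_0=\frac{\Delta}{p_m(t)\,p_m(t-x)},\qquad\Delta=p_m(t)\,p_m(t-x-y)-p_m(t-x)\,p_m(t-y).
\]
So $H_m(x,y)\le C\int_{\max(a,x,y)}^T\Delta^2\,dt$. Write $\delta_xp_m(t)=p_m(t)-p_m(t-x)$.

If $x,y\le a/4$, we use
\[
\Delta=p_m(t)\,\big[\delta_xp_m(t)-\delta_xp_m(t-y)\big]-\delta_xp_m(t)\,\delta_yp_m(t),
\]
as one sees by expanding both sides. All arguments lie in $[a/2,T]$, so by \eqref{eq:sob} $\|\delta_xp_m\|_{L^2}\le Cx$ on the intervals concerned. Hence the bracket has $L^2(a,T)$-norm at most $Cx$. It is symmetric in $x$ and $y$, so the norm is at most $C\min(x,y)$, and its square is at most $Cxy$. For the second term, $|\delta_xp_m|,|\delta_yp_m|\le1$, so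
\[
\int_a^T(\delta_xp_m\,\delta_yp_m)^2dt\le\int_a^T|\delta_xp_m|\,|\delta_yp_m|\,dt\le Cxy
\]
by the Cauchy--Schwarz inequality.

If $x>a/4$, we use $\Delta=-p_m(t)\,\delta_yp_m(t-x)+p_m(t-x)\,\delta_yp_m(t)$. By \eqref{eq:half}, $\int_{\max(a,x,y)}^T\Delta^2dt\le Cy\le(4C/a)\,xy$. The case $y>a/4$ follows in the same way, since $\Delta$ is symmetric in $x$ and $y$.

\emph{Convergence.} Let $(x_m,y_m)\to(x,y)\in(0,\infty)^2$. For $t\le T$ with $t\notin\{x,y,x+y\}$ the integrands of $H_m(x_m,y_m)$, including the indicator of $t>\max(x_m,y_m)$, converge to the integrand of $H(x,y)$. Indeed $p_m\to p$ uniformly on $(-\infty,T]$, $p$ is continuous except at $0$, and the denominators are at least $\pi$ when $t>\max(x_m,y_m)$. The integrands are bounded by $C\chi(t)$, so $H_m(x_m,y_m)\to H(x,y)$. The argument applies equally along any subsequence of indices $m$, and with $p$ in place of every $p_m$ it shows that $H$ is continuous. If the convergence $H_m\to H$ were not uniform on some compact set, a subsequence of indices and a convergent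 sequence of points of that set would contradict this. The bound passes to the limit.
\end{proof}

\subsection*{Passage to the limit: proof of Theorem~\ref{thm:formula}}

By Lemma~\ref{lem:H}, the part of $\iint H_m\,d\mu_m\,d\nu_m$ coming from $\{x<\varepsilon\}\cup\{y<\varepsilon\}$ is at most
\[
C\int_{(0,\varepsilon)}x\,\mu_m(dx)\int_{(0,T)}y\,\nu_m(dy)+C\int_{(0,T)}x\,\mu_m(dx)\int_{(0,\varepsilon)}y\,\nu_m(dy).
\]
By \eqref{eq:mum} and Lemma~\ref{lem:stab} its $\limsup$ as $m\to\infty$ tends to $0$ as $\varepsilon\downarrow0$. The corresponding part of $\iint H\,d\mu\,d\nu$ also tends to $0$, since $\int_{(0,T)}x\,\mu(dx)$ and $\int_{(0,T)}y\,\nu(dy)$ are finite. Now multiply $H_m$ and $H$ by a continuous cut-off with values in $[0,1]$ that vanishes if $x\le\varepsilon/2$ or $y\le\varepsilon/2$ and equals $1$ if $x,y\ge\varepsilon$. The cut-off functions are supported in the compact set $[\varepsilon/2,T]^2$, on which $H_m\to H$ uniformly and the masses of $\mu_m\otimes\nu_m$ are bounded, and $\mu_m\otimes\nu_m\to\mu\otimes\nu$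 vaguely on $(0,\infty)^2$. So their integrals converge, and hence
\[
\iint H_m\,d\mu_m\,d\nu_m\to\iint H\,d\mu\,d\nu .
\]
The other two terms in \eqref{eq:test} converge by vague convergence and (iii). Thus
\[
\int\chi\,d\mu_\alpha=\alpha\int\chi\,p^{\alpha-1}d\mu+\iint H\,d\mu\,d\mu_\alpha=\alpha\int\chi\,p^{\alpha-1}d\mu+\int\chi(t)\beta(t)\,dt,
\]
the last step by Tonelli's theorem. As $\chi$, $a$, $T$ are arbitrary, Theorem~\ref{thm:formula} is proved. \hfill$\square$

\section{Kingman's theorem: necessity}\label{sec:nec}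

Let $0$ be the state in question. A path of the chain from $j$ to $k$ either avoids $0$, or can be cut at its first and at its last visit to $0$: it goes from $j$ to $0$, then from $0$ to $0$, and then from $0$ to $k$ without returning to $0$. At the level of Laplace transforms this says that the resolvent is the sum of a matrix that ignores $0$ and a matrix of rank one. The algebra of this splitting serves both directions of Theorem~\ref{thm:kingman}.

\begin{lemma}\label{lem:split}
Let $S$ be a countable set, $0\in S$. For $\theta>0$ let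
\[
R_\theta=U_\theta+r_\theta F_\theta G_\theta
\]
be a matrix on $S$ with finite entries, where $r_\theta>0$, $F_\theta\ge0$ is a column and $G_\theta\ge0$ a row with $F_\theta(0)=G_\theta(0)=1$, and $U_\theta\ge0$ is a matrix with $U_\theta(j,0)=U_\theta(0,k)=0$ for all $j,k$. For $\theta\ne\varphi$ the resolvent equation
\begin{equation}\label{eq:res}
(\theta-\varphi)R_\theta R_\varphi=R_\varphi-R_\theta
\end{equation}
holds if and only if
\begin{equation}\label{eq:four}
\begin{aligned}
(\theta-\varphi)U_\theta U_\varphi&=U_\varphi-U_\theta,&\qquad(\theta-\varphi)U_\theta F_\varphi&=F_\varphi-F_\theta,\\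
(\theta-\varphi)G_\theta U_\varphi&=G_\varphi-G_\theta,&\qquad(\theta-\varphi)G_\theta F_\varphi&=\frac1{r_\theta}-\frac1{r_\varphi}.
\end{aligned}
\end{equation}
\end{lemma}

\begin{proof}
All products are sums of non-negative terms, and
\begin{equation}\label{eq:prod}
R_\theta R_\varphi=U_\theta U_\varphi+r_\varphi(U_\theta F_\varphi)G_\varphi+r_\theta F_\theta(G_\theta U_\varphi)+r_\theta r_\varphi(G_\theta F_\varphi)F_\theta G_\varphi .
\end{equation}
If \eqref{eq:four} holds, $\theta-\varphi$ times the right side is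
\[
U_\varphi-U_\theta+r_\varphi(F_\varphi-F_\theta)G_\varphi+r_\theta F_\theta(G_\varphi-G_\theta)+(r_\varphi-r_\theta)F_\theta G_\varphi=R_\varphi-R_\theta .
\]
Conversely let \eqref{eq:res} hold. The left side of \eqref{eq:prod} is then finite. Its $(0,0)$ entry is $r_\theta r_\varphi G_\theta F_\varphi$, since $U$ does not contribute to row or column $0$; so $(\theta-\varphi)r_\theta r_\varphi G_\theta F_\varphi=r_\varphi-r_\theta$, the fourth identity. Column $0$ of \eqref{eq:prod} now gives
\[
(\theta-\varphi)r_\varphi\,U_\theta F_\varphi+(r_\varphi-r_\theta)F_\theta=r_\varphi F_\varphi-r_\theta F_\theta ,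
\]
the second identity. Row $0$ gives $(\theta-\varphi)r_\theta G_\theta U_\varphi+(r_\varphi-r_\theta)G_\varphi=r_\varphi G_\varphi-r_\theta G_\theta$, the third. Inserting these three in \eqref{eq:prod} and comparing with the computation above leaves the first.
\end{proof}

Now let $(p_{jk})$ be a standard transition function on $S$, $p=p_{00}$, $R_\theta(j,k)=\hat p_{jk}(\theta)$ and $r_\theta=R_\theta(0,0)$. The Chapman--Kolmogorov equations give \eqref{eq:res}. Put
\[
F_\theta(j)=\frac{R_\theta(j,0)}{r_\theta},\qquad G_\theta(k)=\frac{R_\theta(0,k)}{r_\theta},\qquad U_\theta(j,k)=R_\theta(j,k)-\frac{R_\theta(j,0)R_\theta(0,k)}{r_\theta}.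
\]
Then $R_\theta=U_\theta+r_\theta F_\theta G_\theta$, $F_\theta(0)=G_\theta(0)=1$, and $U_\theta$ vanishes in row and column $0$.

\emph{Step 1: $U_\theta\ge0$ and $F_\theta\le1$.} For $c>0$ let $Q=cR_{\theta+c}$. Its row sums are at most $c/(\theta+c)<1$. By \eqref{eq:res}, $cR_\theta=Q+Q\,cR_\theta$. Iterating (the remainder $Q^NcR_\theta\le(c/(\theta+c))^Nc/\theta$ tends to $0$) we get $\mathcal G:=\sum_{n\ge0}Q^n=I+cR_\theta$. So $\mathcal G$ is the Green function of the killed discrete-time chain with transition matrix $Q$, and for $j,k\ne0$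
\[
\mathcal G(j,0)=\mathbb P_j(\text{hit }0)\,\mathcal G(0,0),\qquad\mathcal G(j,k)\ge\mathbb P_j(\text{hit }0)\,\mathcal G(0,k).
\]
Hence $cR_\theta(j,0)\le1+cr_\theta$ and $\delta_{jk}+cR_\theta(j,k)\ge c^2R_\theta(j,0)R_\theta(0,k)/(1+cr_\theta)$. Dividing by $c$ and letting $c\to\infty$ gives the claim.

So Lemma~\ref{lem:split} applies and \eqref{eq:four} holds.

\emph{Step 2: passage to measures.} Let $0<\theta<\varphi$. By the first identity (with $\theta,\varphi$ exchanged), $U_\theta=U_\varphi+(\varphi-\theta)U_\varphi U_\theta$. Iterating,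
\[
U_\theta=\sum_{n\ge0}(\varphi-\theta)^nU_\varphi^{n+1},
\]
because $U\le R$ and so the remainder $(\varphi-\theta)^NU_\varphi^NU_\theta$ is at most $((\varphi-\theta)/\varphi)^N/\theta$. Inserting this in $F_\theta=F_\varphi+(\varphi-\theta)U_\theta F_\varphi$ and in $G_\theta=G_\varphi+(\varphi-\theta)G_\varphi U_\theta$ (the second identity, and the third with $\theta,\varphi$ exchanged) we get
\[
F_\theta=\sum_{n\ge0}(\varphi-\theta)^nU_\varphi^nF_\varphi,\qquad G_\theta=\sum_{n\ge0}(\varphi-\theta)^nG_\varphi U_\varphi^n .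
\]
These are power series in $\varphi-\theta$ with non-negative coefficients, and $\varphi$ is arbitrary; so all entries are completely monotone in $\theta$. By (B), for $j,k\ne0$,
\[
U_\theta(j,k)=\int e^{-\theta t}\tau_{jk}(dt),\qquad F_\theta(j)=\int e^{-\theta t}m_j(dt),\qquad G_\theta(k)=\int e^{-\theta t}\gamma_k(dt).
\]
As $\theta\to\infty$, $\theta r_\theta\to1$ while $\theta R_\theta(j,0)$ and $\theta R_\theta(0,k)$ tend to $0$; so $F_\theta(j),G_\theta(k)\to0$. Also $U_\theta\le R_\theta\to0$. Hence none of these measures charges $0$. Since $F_\theta\le1$, $m_j$ has mass at most $1$.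

From $U_\theta(k,k)=R_\theta(k,k)-F_\theta(k)R_\theta(0,k)$ we see that $\tau_{kk}(dt)=u_{kk}(t)\,dt$ with $u_{kk}=p_{kk}-p_{0k}*m_k\ge0$ a.e. As $(p_{0k}*m_k)(t)\le\sup_{s\le t}(1-p_{00}(s))$,
\begin{equation}\label{eq:ukk}
u_{kk}(t)\to1\qquad(t\downarrow0).
\end{equation}

\emph{Step 3: an inequality in the time domain.} For $\theta\ne\varphi$
\begin{equation}\label{eq:double}
\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}=\int_0^xe^{-\theta t-\varphi(x-t)}\,dt .
\end{equation}
So the second identity in \eqref{eq:four} reads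
\[
\sum_{k\ne0}U_\theta(j,k)F_\varphi(k)=\int m_j(dx)\int_0^xe^{-\theta t-\varphi(x-t)}\,dt .
\]
It holds for $\theta=\varphi$ too, by monotone convergence as $\theta\downarrow\varphi$. For a measure $\rho$ on $(0,\infty)$ and $t>0$ let $\rho(t+ds)$ denote the measure $B\mapsto\rho(B+t)$ on $(0,\infty)$. By uniqueness of double Laplace transforms, $dt\,m_j(t+ds)=\sum_{k}\tau_{jk}(dt)\,m_k(ds)$ as measures in $(t,s)\in(0,\infty)^2$. In the same way, since $dt\,\gamma_k(t+ds)$ is symmetric in $(t,s)$, the third identity gives $dt\,\gamma_k(t+ds)=\sum_{j}\tau_{jk}(dt)\,\gamma_j(ds)$. Keeping one term of each sum, we have for $\rho=m_k$ and for $\rho=\gamma_k$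
\begin{equation}\label{eq:rho}
dt\,\rho(t+ds)\ \ge\ u_{kk}(t)\,dt\,\rho(ds).
\end{equation}

\emph{Step 4: densities.} Let $A\subset(0,\infty)$ be a Lebesgue-null set. By \eqref{eq:rho}, for $\varepsilon>0$
\[
\rho(A)\int_0^\varepsilon u_{kk}(t)\,dt\le\int_0^\varepsilon\rho(A+t)\,dt=\int\rho(dx)\,\big|\{t\in(0,\varepsilon):x-t\in A\}\big|=0 ,
\]
and the integral on the left is positive by \eqref{eq:ukk}; so $\rho(A)=0$. Thus $m_k(dx)=f_k(x)\,dx$ and $\gamma_k(dx)=g_k(x)\,dx$. Now the fourth identity in \eqref{eq:four}, in which the index $0$ contributes $1$ to $G_\theta F_\varphi$, and (K) give for $\theta\ne\varphi$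
\[
\sum_{k\ne0}G_\theta(k)F_\varphi(k)=\int_{(0,\infty)}\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}\,\mu(dx).
\]
Let $\theta\downarrow\varphi$, with monotone convergence on both sides: $\sum_{k\ne0}G_\varphi(k)F_\varphi(k)=\int_{(0,\infty)}xe^{-\varphi x}\mu(dx)$. Hence on $(0,\infty)$
\begin{equation}\label{eq:h}
\mu(dx)=h(x)\,dx,\qquad h(x)=\frac1x\sum_{k\ne0}(g_k*f_k)(x).
\end{equation}
Each $g_k*f_k$ is the increasing limit of the continuous functions $(g_k\wedge n)*(f_k\wedge n)$, so $h$, as defined by \eqref{eq:h} at every point, is l.s.c.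

\emph{Step 5: lower bound.} If $\mu=0$ on $(0,\infty)$, the density $0$ satisfies the theorem. Suppose $\mu\ne0$ on $(0,\infty)$. Then $\gamma_k\ne0$ and $m_k\ne0$ for some $k\neq0$. From the definitions of $G$ and $F$, $p_{0k}=p*\gamma_k$ and $p_{k0}=p*m_k$ a.e. These functions are not identically $0$, so by (LD) they are positive on $(0,\infty)$. Hence $\gamma_k(0,\varepsilon)>0$ and $m_k(0,\varepsilon)>0$ for every $\varepsilon>0$.

Let $\rho$ be $m_k$ or $\gamma_k$, with density $\varrho$; it is finite on bounded sets. By \eqref{eq:ukk} there is $t_0>0$ with $u_{kk}\ge\frac12$ on $(0,t_0)$. For a bounded interval $B=(c,d]\subset(0,\infty)$, \eqref{eq:rho} gives $\rho(B+t)\ge\frac12\rho(B)$ for a.e.\ $t\in(0,t_0)$, hence for all $t\in[0,t_0]$, because $\rho$ has no atoms and so $t\mapsto\rho(B+t)$ is continuous. For fixed $t$ both sides are locally finite measures in $B$, and every open set is a countable disjoint union of such intervals; by outer regularity the inequality holds for all Borel sets $B\subset(0,\infty)$. So it can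 be iterated: $\rho(B+t)\ge2^{-n}\rho(B)$ for $0\le t\le nt_0$. With $n=\lceil t/t_0\rceil$ and $\lambda=t_0^{-1}\log2$,
\[
\rho(B+t)\ge\tfrac12e^{-\lambda t}\rho(B)\qquad(t\ge0).
\]
Thus, for each $t$, $\varrho(t+s)\ge\frac12e^{-\lambda t}\varrho(s)$ for a.e.\ $s>0$. By Fubini's theorem in the variables $x=t+s$ and $s$, for a.e.\ $x$ we have $\varrho(x)\ge\frac12e^{-\lambda x}\varrho(s)$ for a.e.\ $s\in(0,x)$. Averaging over $s\in(0,\varepsilon)$,
\[
\varrho(x)\ge\frac{\rho(0,\varepsilon)}{2\varepsilon}\,e^{-\lambda x}\qquad\text{for a.e. }x>\varepsilon .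
\]
Let $c_\varepsilon>0$ be the smaller of the two constants for $f_k$ and $g_k$. For \emph{every} $x>2\varepsilon$,
\[
h(x)\ge\frac1x\int_\varepsilon^{x-\varepsilon}g_k(x-s)f_k(s)\,ds\ge\frac{x-2\varepsilon}x\,c_\varepsilon^2\,e^{-\lambda x}.
\]
As $\varepsilon$ is arbitrary, $h>0$ everywhere; and $\varepsilon=\frac14$ gives $\inf_{x\ge1}e^{\lambda x}h(x)>0$. This proves the necessity part of Theorem~\ref{thm:kingman}. \hfill$\square$

\section{Kingman's theorem: sufficiency}\label{sec:suf}

If $h\equiv0$, then $p(t)=e^{-\mu\{\infty\}t}$ is Markov. From now on let $h$ be positive and l.s.c.\ with $\inf_{x\ge1}e^{\lambda x}h(x)>0$, $\int h(x)(x\wedge1)\,dx<\infty$, and let $p$ be the standard $p$-function with canonical measure $\mu=h\,dx+\kappa\delta_\infty$.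

The idea is to write $h=\sum_nc_n\phi_n$, where $\phi_n$ is the density of the explosion time of a pure birth chain. One attaches to the state $0$ countably many lines; the chain enters the $n$th line from $0$ at rate $c_n$, runs along it to infinity, and is then put back at $0$; it is killed in $0$ at rate $\kappa$. If $\sum c_n=\infty$ this path description is not available, and we define the transition function by formulas suggested by Lemma~\ref{lem:split}, which cover all cases.

\subsection*{Approximation by explosion densities}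

Let $\mathcal E$ be the set of densities of sums $\sum_{r\ge1}E_r/\nu_r$, where the $E_r$ are i.i.d.\ standard exponential and $\sum_r1/\nu_r<\infty$. The Fourier transform of such a density decays faster than any power, its modulus being bounded by that of each of its finite partial products; so we take elements of $\mathcal E$ to be continuous and bounded on $\mathbb R$, and zero on $(-\infty,0]$. Let $\mathcal F$ be the set of finite combinations of elements of $\mathcal E$ with non-negative coefficients. If $\phi\in\mathcal E$ has rates $\nu_r$, then $e^{-\lambda x}\phi(x)$ has transform $\prod_r\frac{\nu_r}{\nu_r+\lambda+\theta}$. So it is $\prod_r\frac{\nu_r}{\nu_r+\lambda}>0$ times the element of $\mathcal E$ with rates $\nu_r+\lambda$. Therefore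
\begin{equation}\label{eq:tilt}
\phi\in\mathcal F\ \Longrightarrow\ e^{-\lambda x}\phi(x)\in\mathcal F .
\end{equation}

Elements of $\mathcal E$ are spread over the whole half-line. To subtract them from $h$ successively without becoming negative, we need approximations whose error is below a prescribed function that may tend to $0$ arbitrarily fast at the origin. This is possible because the sums have infinitely many terms.

\begin{lemma}\label{lem:approx}
Let $\tilde\eta:(0,\infty)\to(0,1]$ be nondecreasing, let $f\ge0$ be continuous with compact support in $(0,\infty)$, and let $\varepsilon>0$. There is $\phi\in\mathcal F$ with $|\phi-f|\le\varepsilon\tilde\eta$ on $(0,\infty)$.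
\end{lemma}

\begin{proof}
Let $\operatorname{supp}f\subset[2a,b]$ with $a>0$, and put $f=0$ on $(-\infty,0]$.

\emph{A small random time that avoids $0$.} Let $S=\sum_{N\ge N_0}Y_N$ with independent $Y_N$, where $Y_N$ is a sum of $K_N$ i.i.d.\ exponential variables of mean $m_N/K_N$ and $m_N=2^{1-N}$. Then $\mathbb ES=2^{2-N_0}$, whatever the $K_N$ are. If $\omega_f$ is the modulus of continuity of $f$, then
\[
\sup_x\mathbb E|f(x-S)-f(x)|\le\omega_f(\delta)+2\|f\|_\infty\,\mathbb ES/\delta\qquad(\delta>0).
\]
So we can choose $N_0$, independently of the $K_N$, such that $x_0:=2^{-N_0}\le a$ and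
\begin{equation}\label{eq:S1}
\sup_x\mathbb E|f(x-S)-f(x)|\le\tfrac\varepsilon2\tilde\eta(a).
\end{equation}
Now choose $K_N\ge4/\tilde\eta(2^{-N-1})$. Since $Y_N$ has mean $m_N$ and variance $m_N^2/K_N$, Chebyshev's inequality gives $\mathbb P(Y_N\le m_N/2)\le4/K_N$. If $x\in(2^{-N-1},2^{-N}]$ with $N\ge N_0$, then $\mathbb P(S\le x)\le\mathbb P(Y_N\le2^{-N})\le\tilde\eta(2^{-N-1})\le\tilde\eta(x)$. Thus
\begin{equation}\label{eq:S2}
\mathbb P(S\le x)\le\tilde\eta(x)\qquad(0<x\le x_0).
\end{equation}

\emph{Erlang mixtures.} For $x\ge0$ put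
\[
\psi_\nu(x)=\sum_{j\ge1}\frac{f(j/\nu)}\nu\cdot\nu e^{-\nu x}\frac{(\nu x)^{j-1}}{(j-1)!}=\mathbb Ef\Big(\frac{\Pi+1}\nu\Big),\qquad\Pi\sim\text{Poisson}(\nu x).
\]
This is a finite combination of Erlang$(j,\nu)$ densities, and $\psi_\nu\to f$ uniformly on $[0,\infty)$ as $\nu\to\infty$. On $[0,b+1]$ this follows from Chebyshev's inequality and the uniform continuity of $f$, since $(\Pi+1)/\nu$ has mean $x+1/\nu$ and variance $x/\nu$. For $x\ge b+1$ we have $f(x)=0$ and
\[
\psi_\nu(x)\le\|f\|_\infty\mathbb P(\Pi\le\nu b)\le\|f\|_\infty\frac x{\nu(x-b)^2}\le\|f\|_\infty\frac{1+b}\nu ,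
\]
as $x/(x-b)^2$ is decreasing for $x>b$. Take $\nu>1/(2a)$ with $\sup|\psi_\nu-f|\le\varepsilon':=\frac\varepsilon2\tilde\eta(x_0)$. Then $\psi_\nu(0)=f(1/\nu)=0$.

\emph{The approximant.} Put $\phi(x)=\mathbb E[\psi_\nu(x-S);\,S<x]$. This is a finite non-negative combination of densities of $S+\text{Erlang}(j,\nu)$, and it is continuous because $\psi_\nu(0)=0$; so $\phi\in\mathcal F$. We check the error in three ranges.

For $x\le x_0$: $f=0$ on $(-\infty,x]$, so by \eqref{eq:S2} $0\le\phi(x)\le\varepsilon'\,\mathbb P(S<x)\le\varepsilon\tilde\eta(x)$.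

For $x_0\le x\le a$: again $f=0$ on $(-\infty,x]$, so $0\le\phi(x)\le\varepsilon'\le\varepsilon\tilde\eta(x)$.

For $x\ge a$: by \eqref{eq:S1}, $|\phi(x)-f(x)|\le\varepsilon'+\mathbb E|f(x-S)-f(x)|\le\varepsilon'+\frac\varepsilon2\tilde\eta(a)\le\varepsilon\tilde\eta(x)$.
\end{proof}

\subsection*{Decomposition of $h$}

The three hypotheses on $h$ are used here. Put $\eta_1(x)=\inf_{y\ge x}\min(1,e^{\lambda y}h(y))$. It is positive, because a positive l.s.c.\ function has a positive minimum on a compact set, and because of the bound for $x\ge1$; it is nondecreasing. Let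
\[
\tilde\eta(x)=\frac1x\int_0^x\eta_1(s)\,ds\le\eta_1(x),\qquad\eta(x)=e^{-\lambda x}\tilde\eta(x)\le h(x).
\]
Then $\tilde\eta$ is continuous, positive, nondecreasing and $\le1$. Write $\omega(x)=x\wedge1$. We construct $\xi_n\in\mathcal F$ and l.s.c.\ functions $d_n$, $n\ge0$, with
\[
d_0=h,\qquad d_{n+1}=d_n-\xi_n,\qquad d_n\ge2^{-n}\eta,\qquad\int d_n\,\omega\,dx<\infty .
\]
Given $d_n$, the function $d_n-2^{-n}\eta\ge0$ is l.s.c., hence the limit of an increasing sequence of non-negative continuous functions with compact support in $(0,\infty)$. So there is such a function $f\le d_n-2^{-n}\eta$ with $\int(d_n-2^{-n}\eta-f)\,\omega\le2^{-n}$. Apply Lemma~\ref{lem:approx} to $e^{\lambda x}f$ with $\varepsilon=2^{-n-1}$ and multiply by $e^{-\lambda x}$. By \eqref{eq:tilt} this gives $\xi_n\in\mathcal F$ with $|\xi_n-f|\le2^{-n-1}\eta$. Then $d_{n+1}=d_n-\xi_n$ is l.s.c., it is at least $2^{-n}\eta+f-\xi_n\ge2^{-n-1}\eta$, and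
\[
\int d_{n+1}\,\omega\,dx\le2^{-n}+\tfrac32\,2^{-n}\int\eta\,\omega\,dx\ \longrightarrow\ 0 .
\]
As $d_n\ge0$ decreases, $d_n\to0$ a.e., that is, $h=\sum_n\xi_n$ a.e. Splitting the $\xi_n$ into their terms and re-indexing, over a countable index set,
\begin{equation}\label{eq:decomp}
h=\sum_nc_n\phi_n\quad\text{a.e.},\qquad c_n>0,\qquad\phi_n\in\mathcal E\text{ with rates }(\nu_{n,r})_{r\ge1}.
\end{equation}

\subsection*{The chain}

The states are $0$ and all pairs $(n,r)$, $r\ge1$. For $j,k\ne0$ let $u_{jk}(t)$ be the transition probabilities of the process that moves $(n,r)\to(n,r+1)\to\cdots$ with independent exponential holding times of rates $\nu_{n,r},\nu_{n,r+1},\dots$ and is killed at explosion. Let $\zeta_j$ be the explosion time from $j$ and $f_j\in\mathcal E$ its density; so $f_{(n,1)}=\phi_n$. Let $g_{(n,r)}=c_n\,u_{(n,1)(n,r)}$. The Markov property of the pure birth processes at time $s$ gives, for all $s>0$ and a.e.\ $t>0$,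
\begin{equation}\label{eq:semi}
\begin{aligned}
u_{jk}(s+t)&=\sum_lu_{jl}(s)u_{lk}(t),&\qquad f_j(s+t)&=\sum_ku_{jk}(s)f_k(t),\\
g_k(s+t)&=\sum_jg_j(s)u_{jk}(t),&\qquad\sum_nc_n\phi_n(s+t)&=\sum_kg_k(s)f_k(t),
\end{aligned}
\end{equation}
where the indices $j,k,l$ run over the states other than $0$. Define, for $j,k\ne0$,
\[
p_{00}=p,\qquad p_{0k}=p*g_k,\qquad p_{j0}=f_j*p,\qquad p_{jk}=u_{jk}+f_j*p*g_k .
\]
These functions are non-negative and continuous on $[0,\infty)$ and equal $\delta_{jk}$ at $0$.

\emph{Row sums.} We have $\sum_kg_k(s)=\sum_nc_n\mathbb P(\zeta_{(n,1)}>s)=\int_s^\infty h=\bar\mu(s)-\kappa$ for $s>0$. So by \eqref{eq:volt} the row sum from $0$ is $p+p*(\bar\mu-\kappa)=1-\kappa\int_0^tp$, and the row sum from $j\ne0$ is $\mathbb P(\zeta_j>t)+\big(f_j*(1-\kappa\int_0^\cdot p)\big)(t)$. Both are continuous in $t$ and at most $1$.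

\emph{Chapman--Kolmogorov.} Let $U_\theta,F_\theta,G_\theta$ be the Laplace transforms of $(u_{jk}),(f_j),(g_k)$, extended to the index $0$ by $F_\theta(0)=G_\theta(0)=1$ and $U_\theta(j,0)=U_\theta(0,k)=0$, and let $r_\theta=\hat p(\theta)$. By definition the matrix of the transforms $\hat p_{jk}(\theta)$ is $R_\theta=U_\theta+r_\theta F_\theta G_\theta$. For a function $z\ge0$, \eqref{eq:double} gives
\[
\iint e^{-\theta s-\varphi t}z(s+t)\,ds\,dt=\int z(x)\,\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}\,dx\qquad(\theta\ne\varphi).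
\]
So the first three relations in \eqref{eq:semi} give the first three identities in \eqref{eq:four}. The last relation, with \eqref{eq:decomp} and (K), gives
\[
G_\theta F_\varphi=1+\int h(x)\,\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}\,dx=\frac1{\theta-\varphi}\Big(\frac1{r_\theta}-\frac1{r_\varphi}\Big),
\]
the fourth identity. By Lemma~\ref{lem:split}, $R_\theta R_\varphi=(R_\varphi-R_\theta)/(\theta-\varphi)$ for $\theta\ne\varphi$. This says that for each $j,k$ the two non-negative functions
\[
(s,t)\mapsto p_{jk}(s+t)\qquad\text{and}\qquad(s,t)\mapsto\sum_lp_{jl}(s)p_{lk}(t)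
\]
have the same, finite, double Laplace transform at $(\theta,\varphi)$ if $\theta\ne\varphi$; letting $\theta\downarrow\varphi$, by monotone convergence also if $\theta=\varphi$. Hence they agree a.e. The first is continuous. So is the second: $\sum_lp_{jl}(s)$ is a series of continuous non-negative functions with continuous sum, so by Dini's theorem it converges uniformly on compact sets, and $0\le p_{lk}\le1$. Therefore the Chapman--Kolmogorov equations hold everywhere, $(p_{jk})$ is a standard transition function, and an absorbing state that takes the missing mass makes it stochastic. Since $p_{00}=p$, $p$ is a Markov $p$-function. This completes the proof of Theorem~\ref{thm:kingman}, and with it that of Theorem~\ref{thm:main}. \hfill$\square$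

\section{Sharpness: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\emph{Part (a).} Let $0<\alpha<1$ and $q>0$. The idea is to approximate, by Markov $p$-functions, the $p$-function of a phenomenon in which every absence lasts exactly one unit of time; for the latter the power $p^\alpha$ can be examined explicitly.

Let $p_m=p_{00}$ for the cyclic chain $0\to1\to\dots\to m\to0$ with jump rates $q,m,\dots,m$. An absence from $0$ has the Erlang$(m,m)$ law, so $p_m$ has canonical measure $q\cdot\text{Erlang}(m,m)$ and $\hat p_m(\theta)=[\theta+q(1-(m/(m+\theta))^m)]^{-1}$, which tends to $[\theta+q(1-e^{-\theta})]^{-1}$ as $m\to\infty$. By \eqref{eq:pprime}, $|p_m'|\le q$. So $p_m\to p$ locally uniformly, where $p$ is the standard $p$-function with canonical measure $q\delta_1$. It satisfies $p'(t)=-qp(t)+qp(t-1)\mathbf1_{t>1}$ for $t\ne1$, so with $c=qe^q$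
\[
p(t)=e^{-qt}\quad(0\le t\le1),\qquad p(t)=e^{-qt}\big(1+c(t-1)\big)\quad(1\le t\le2).
\]

Suppose that all $p_m^\alpha$ are $p$-functions; they are standard. By Lemma~\ref{lem:stab}, $v=p^\alpha$ is a standard $p$-function, with canonical measure $\nu$, say. On $[0,1]$ we have $v(t)=e^{-\alpha qt}$, and \eqref{eq:volt} says $v*\bar\nu=1-v$ there. Differentiating, $\bar\nu-\alpha q\,(v*\bar\nu)=\alpha qv$, so $\bar\nu=\alpha qv+\alpha q(1-v)=\alpha q$ a.e.\ on $(0,1)$, hence everywhere on $(0,1)$, since $\bar\nu$ is right-continuous. So $\nu$ has total mass $\alpha q$ and is carried by $[1,\infty]$. Then \eqref{eq:K} reads $\hat v\,\big(\theta+\alpha q-\int_{[1,\infty)}e^{-\theta y}\nu(dy)\big)=1$, that is,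
\[
v'(t)=-\alpha qv(t)+\int_{[1,t]}v(t-y)\,\nu(dy)\quad\text{for a.e. }t,
\]
where the integral is $0$ for $t<1$. Put $u(t)=e^{\alpha qt}v(t)$. On $[0,1]$ we have $u=1$, so for a.e.\ $t\in(1,2)$
\begin{equation}\label{eq:uprime}
u'(t)=\int_{[1,t]}e^{\alpha qy}u(t-y)\,\nu(dy)=\int_{[1,t]}e^{\alpha qy}\,\nu(dy),
\end{equation}
which is nondecreasing in $t$. But $u(t)=(1+c(t-1))^\alpha$ on $[1,2]$, and $u'(t)=\alpha c\,(1+c(t-1))^{\alpha-1}$ is strictly decreasing because $\alpha<1$. This is a contradiction. So $p_m^\alpha$ is not a $p$-function for some $m$.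

As for the set of exponents: $\alpha=0$ gives the constant $1$, the $p$-function of an absorbing state; $\alpha=1$ is trivial; $\alpha>1$ is Theorem~\ref{thm:main}; and $0<\alpha<1$ has just been excluded.

\begin{remark}
For $\alpha>1$ the function $v=p^\alpha$ is a standard $p$-function by Theorem~\ref{thm:formula}, and the derivation of \eqref{eq:uprime} holds unchanged. It shows that on $(0,2)$ the measure $\mu_\alpha=\nu$ consists of an atom at $1$ with mass $e^{-\alpha q}u'(1+)=\alpha qe^{-(\alpha-1)q}=\alpha\,p(1)^{\alpha-1}q$, as predicted by Theorem~\ref{thm:formula}, and of the density $\beta(t)=e^{-\alpha qt}u''(t)=\alpha(\alpha-1)c^2e^{-\alpha qt}(1+c(t-1))^{\alpha-2}$ on $(1,2)$. The factor $\alpha-1$ displays the role of convexity.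
\end{remark}

\emph{Part (b).} By Theorem~\ref{thm:formula}, $\mu_\alpha-\alpha p^{\alpha-1}\mu=\beta\,dt\ge0$ on $(0,\infty)$. This gives the inequality, and the equality of the singular parts. For the optimality of the constant, take the chain on $\{0,1\}$ with rates $q$ from $0$ to $1$ and $\nu$ from $1$ to $0$, $q,\nu>0$. The canonical measure of $p=p_{00}$ has density $h(x)=q\nu e^{-\nu x}$. In \eqref{eq:k} the function $\alpha p^{\alpha-1}h$ is bounded, and $b$ is bounded on $\{0<y<t\le1\}$. Choose the version of $k$ for which \eqref{eq:k} holds everywhere. By the Neumann series $k$ is bounded on $(0,1)$, so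
\[
k(t)=\alpha\,p(t)^{\alpha-1}h(t)+O(t)\qquad(t\downarrow0).
\]
Since $p^{\alpha-1}h\to q\nu>0$, the ratio $k/(p^{\alpha-1}h)$ tends to $\alpha$ as $t\downarrow0$. So $\mu_\alpha\ge C\,p^{\alpha-1}\mu$ fails for every constant $C>\alpha$. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{Chung}
Chung, \emph{Markov Chains with Stationary Transition Probabilities}, Ch.~II.

\bibitem{K64}
Kingman, \emph{The stochastic theory of regenerative events}, Z. Wahrsch. \textbf{2} (1964).

\bibitem{K72}
Kingman, \emph{Regenerative Phenomena}, Wiley, 1972.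

\bibitem{NI}
\emph{Powers And Products Of Regenerative Phenomena}, \texttt{https://www.newton.ac.uk/\allowbreak wp-content/\allowbreak uploads/\allowbreak iniapi/\allowbreak documents/\allowbreak preprints/\allowbreak NI02038.pdf}.

\end{thebibliography}
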